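\title{Decidability of the theory of well-founded trees with the quantifier ``there exist uncountably many''}

\begin{abstract}
We prove in ZFC that the set of sentences of first-order logic extended by the quantifier ``there exist uncountably many'' that hold in every well-founded tree is decidable, also when the trees carry finitely many arbitrary unary predicates. For each quantifier rank there are finitely many formal types, and a type is a finite list of claims saying which one-point types occur and whether they occur uncountably often. We call a set of formal types good if each of its claims can be fulfilled by a piece of one of two shapes, a well-ordered chain with labeled stubs or a binary branching pattern with stubs on top of $\aleph_1$ branches, with all labels in the set. Goodness is decidable, and the types realized by rooted well-founded trees form the largest good set.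
\end{abstract}

\section{Introduction}\label{sec:intro}

The logic $L(Q_1)$ is first-order logic with one more quantifier: $Q_1x\,\varphi(x)$ holds in a structure if and only if at least $\aleph_1$ elements $x$ satisfy $\varphi$. A \emph{tree} is a partial order $(T,<)$ in which, for every $x\in T$, the set $\mathrm{pred}(x)=\{u\in T:u<x\}$ is linearly ordered; a tree need not have a least element. A tree is \emph{well-founded} if it has no infinite descending chain $x_0>x_1>x_2>\cdots$; equivalently, every set $\mathrm{pred}(x)$ is well-ordered. Structures are nonempty. The \emph{theory of well-founded trees in $L(Q_1)$} is the set of all $L(Q_1)$-sentences in the language $\{<\}$ that are true in every well-founded tree. The question posed in \cite{problem} is whether this theory is decidable. We show that it is.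

\begin{theorem}[ZFC]\label{thm:main}
Let $\ell\ge 0$. There is an algorithm which decides, for every $L(Q_1)$-sentence $\varphi$ in the language $L_0=\{<,U_1,\dots,U_\ell\}$ with unary $U_i$, whether $\varphi$ holds in all well-founded trees expanded by arbitrary subsets $U_1,\dots,U_\ell$. In particular \textup{(}$\ell=0$\textup{)}, the theory of well-founded trees in $L(Q_1)$ is decidable.
\end{theorem}

Well-foundedness is not a first-order property, by compactness, so no axiom system comes with the problem and the models have to be analyzed directly. One feature of trees speaks for decidability: the parts $T_{\ge x}=\{u:u\ge x\}$ and $T_{\ge y}$ above incomparable nodes do not interact, so what a sentence says about a tree should be computable from what similar sentences say about its parts. Against this stands the variety of ways in which a tree can be uncountable. Call a nonempty downward closed chain $b$ a \emph{path}; the rest of the tree consists of the subtrees above the minimal elements of $T\setminus b$.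
\begin{enumerate}
\item[(a)] In the chain $\omega_1$ there is an uncountable path.
\item[(b)] In a root with $\aleph_1$ immediate successors, uncountably many subtrees hang off one path.
\item[(c)] Let $\mathcal Y\subseteq 2^\omega$ be uncountable and let $T_{\mathcal Y}=2^{<\omega}\cup\mathcal Y$, ordered by proper extension. Every path has order type at most $\omega+1$, and no three nodes have the same predecessors, so only countably many subtrees hang off any path.
\item[(d)] An Aronszajn tree is an uncountable well-founded tree all of whose chains and levels are countable, the $\alpha$-th level being the set of nodes $x$ with $\mathrm{pred}(x)$ of order type $\alpha$; such trees exist in ZFC. The minimal elements outside a path of order type $\alpha<\omega_1$ lie in the levels up to $\alpha$, so again there are only countably many.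
\end{enumerate}
In (a) and (b) a single path shows that the tree is uncountable; in (c) and (d) no path does. The core of the proof is that, for sentences of bounded quantifier rank, there is nothing beyond (a), (b) and (c): whenever no path exhibits the uncountability of a definable set, a countable elementary submodel finds a finite branching pattern whose repetition along $2^{<\omega}$ exhibits it in the manner of (c). No hypothesis beyond ZFC, such as the continuum hypothesis, is used.

The plan is as follows. Fix a quantifier rank $n$. The $n$-type of a tree is an element of a finite computable set $\Theta$ of formal types, and it decides all sentences of rank at most $n$ (Section~\ref{sec:types}). So it suffices to compute the set $S_{\mathrm{real}}\subseteq\Theta$ of types of rooted well-founded trees. We work with trees in which some leaves are \emph{stubs}, placeholders labeled by formal types (Section~\ref{sec:stubs}). If, for a set $S\subseteq\Theta$, every claim made by a type in $S$ is fulfilled by some piece with labels in $S$, then the pieces can be assembled in $\omega$ steps into trees realizing all of $S$ (Section~\ref{sec:assembly}).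 Pieces whose internal nodes form a chain are words of ordinal length, and their types are computable (Section~\ref{sec:segments}). A set $S$ is \emph{good} if each claim is fulfilled by such a piece or if such pieces provide the data for a pattern as in (c); this is decidable (Section~\ref{sec:good}). Finally, $S_{\mathrm{real}}$ is good (Section~\ref{sec:complete}) and contains every good set (Section~\ref{sec:sound}), so it is the largest good set (Section~\ref{sec:end}). Section~\ref{sec:one} shows the method for $n=1$.

\section{Weights, and quantifier rank one}\label{sec:one}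

The quantifiers $\exists$ and $Q_1$ distinguish three sizes: empty, nonempty and countable, uncountable. We record them by the \emph{weights} $0<1<\infty$. For a family $(m_i)_{i\in J}$ of weights let $\sum_{i\in J}m_i$ be $\infty$ if some $m_i$ is $\infty$ or uncountably many $m_i$ are nonzero, $0$ if all $m_i$ are $0$, and $1$ otherwise. Put $\|X\|=\sum_{x\in X}1$; this is the size of $X$ in the sense above. Let $m\cdot m'$ be $0$ if a factor is $0$ and $\max(m,m')$ otherwise; then the sum of a constant weight $m'$ over a set $X$ is $\|X\|\cdot m'$.

\begin{lemma}[Associativity]\label{lem:assoc}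
If $J$ is partitioned into blocks $J'$, then $\sum_{i\in J}m_i=\sum_{J'}\sum_{i\in J'}m_i$.
\end{lemma}

\begin{proof}
Both sides are $0$ exactly if all $m_i$ are $0$, and both are $\infty$ if some $m_i$ is $\infty$. Otherwise the left side is $\infty$ if and only if uncountably many $m_i$ are nonzero, and the right side is $\infty$ if and only if one block contains uncountably many nonzero $m_i$ or uncountably many blocks contain one. These conditions are equivalent because a countable union of countable sets is countable.
\end{proof}

Consider now sentences of quantifier rank one, with $\ell=1$. Call a node \emph{black} if it lies in $U_1$ and \emph{white} otherwise. A quantifier-free formula in one variable sees only the color, so the truth of such a sentence in $T$ depends only on the vector $(\|\text{white nodes}\|,\|\text{black nodes}\|)$, the \emph{type} of $T$. Every vector other than $(0,0)$ is the type of a rooted tree: take a root of a color that is to occur, with an antichain of $1$ or $\aleph_1$ nodes of each required color above it. We ignore this shortcut and look at the method that works for all ranks.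

Let $P$ be a rooted tree some of whose leaves $z$ are stubs, labeled by vectors $\lambda(z)$; the other nodes are internal and have colors. Let $E(P)$ be the type of the set of internal nodes plus $\sum_z\lambda(z)$, coordinatewise. If each stub $z$ is replaced by a tree of type $\lambda(z)$, the result has type $E(P)$, by Lemma~\ref{lem:assoc}. We want to run this backwards: given a set $S$ of vectors, each of the form $E(P)$ for a piece $P$ with labels in $S$, we replace stubs by pieces again and again and hope that the limit has the intended type.

\begin{example}[Claims can be postponed forever]\label{ex:postpone}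
Let $\sigma=(1,1)$, and let $P_w$ and $P_b$ consist of a white, respectively black, root and one stub labeled $\sigma$. Then $E(P_w)=(1+1,0+1)=\sigma$ and $E(P_b)=(0+1,1+1)=\sigma$. Stacking copies of $P_w$ gives a white chain of type $(1,0)$: the claim ``a black node occurs'' is always handed on to the stub and never comes true. Alternating $P_w$ and $P_b$ gives type $\sigma$. For $\sigma=(\infty,0)$, a white root with one stub labeled $\sigma$ again has value $\sigma$, and stacking gives $(1,0)$. The claim ``uncountably many white nodes occur'' has to be fulfilled within one piece, for instance by a white chain $\omega_1$, or by a white root with $\aleph_1$ stubs labeled $(1,0)$. So we need a piece for each claim, and bookkeeping that gives every claim its turn.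
\end{example}

\begin{example}[A binary pattern]\label{ex:perfect}
Let $\sigma=(\infty,1)$, and let $Y$ be a white root with three stubs $y_0,y_1,y_2$ labeled $\sigma$; then $E(Y)=\sigma$. Take copies $Y^u$ for $u\in2^{<\omega}$, replace $y_0^u,y_1^u$ by $Y^{u0},Y^{u1}$, keep the stubs $y_2^u$, and put a white node on top of each of $\aleph_1$ branches. The resulting piece $H$ has $\aleph_1$ white internal nodes, and its black weight comes from the countably many stubs $y_2^u$, each contributing $1$. So $E(H)=\sigma$, and $H$ fulfills the claim ``uncountably many white nodes occur'' although $Y$ is finite. Together with the piece $P_b$ consisting of a black root and one stub labeled $\sigma$, this realizes $\sigma$: start with $H$, replace its stubs by $P_b$, the new stubs by $H$, and so on; each round has countably many stubs, so the black nodes are countable.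

Two variations show what makes this work. Without the stub $y_2$ we still have $E(Y)=\sigma$, but $E(H)=(\infty,0)$: the black claim was carried only by $y_0$ and $y_1$, which have disappeared. The third stub keeps every claim in reserve. With black nodes on top of the branches we get $E(H)=(\infty,\infty)$: the tops may contribute only what $\sigma$ already declares uncountable.
\end{example}

For higher rank, ``color of $x$'' becomes ``type of $x$ in the whole tree''. This depends on the tree around $x$, including the parts still to be built, and it changes when we pass from a piece to the subtree above one of its stubs. The next two sections set up the calculus for this.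

\section{Types}\label{sec:types}

A tree is \emph{rooted} if it has a least element. From now on an $L_0$-\emph{tree} is a rooted well-founded tree with subsets $U_1,\dots,U_\ell$.

\begin{lemma}\label{lem:rooted}
Let $\varphi^\dagger$ be the relativization of the sentence $\varphi$ to $\{x:\exists y\,(y<x)\}$. Then $\varphi$ holds in all well-founded trees with predicates $U_i$ if and only if $(\exists x\exists y\;y<x)\to\varphi^\dagger$ holds in all $L_0$-trees.
\end{lemma}

\begin{proof}
In a rooted tree $T$ with at least two elements, $\{x:\exists y\,(y<x)\}$ is $T$ without its root; this is a well-founded tree $T'$, and $T\models\varphi^\dagger$ if and only if $T'\models\varphi$. Every well-founded tree is of the form $T'$: add a root below it.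
\end{proof}

Fix $n\ge1$ and variables $v_1,\dots,v_n$. Let $L$ be a finite language consisting of $<$ and unary predicates.

\begin{definition}\label{def:types}
For $k\le n$ and $D\subseteq\{v_1,\dots,v_{n-k}\}$, the finite set $\Theta^D_k=\Theta^D_k(L)$ of \emph{formal types of level $k$} is defined by recursion on $k$. The set $\Theta^D_0$ consists of all tables assigning truth values to the formulas $w=w'$, $w<w'$, $U(w)$ for $w,w'\in D$ and unary $U\in L$, and
\[
\Theta^D_{k+1}=\Theta^D_k\times\{0,1,\infty\}^{\Theta_k^{D\cup\{v\}}},\qquad v=v_{n-k}.
\]
We write $\theta=(\theta^-,\theta^*)$ for $\theta\in\Theta^D_{k+1}$, and $\theta|j\in\Theta_j^D$ for the result of taking first components until level $j$ is reached. We say that $\theta$ \emph{says} an atomic formula if the table $\theta|0$ makes it true. For an $L$-structure $M$ and $a:D\to M$, let $\mathrm{tp}_0(M,a)$ be the actual table and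
\[
\mathrm{tp}_{k+1}(M,a)=\bigl(\mathrm{tp}_k(M,a),\ \tau\mapsto\|\{x\in M:\mathrm{tp}_k(M,a\cup\{(v,x)\})=\tau\}\|\bigr).
\]
We write $\mathrm{tp}_k(M)$ if $D=\emptyset$, and $\mathrm{tp}_k(M,x)$ if $D=\{v_{n-k}\}$ and $a(v_{n-k})=x$.
\end{definition}

The level $k$ is the number of quantifiers still to come, and the next one binds $v_{n-k+1}$. When a tree is cut into parts, only some of the variables land in a given part; this is why $D$ ranges over all subsets of $\{v_1,\dots,v_{n-k}\}$. The component $\theta^*$ describes the part if the next point is chosen in it, and $\theta^-$ describes it if the next point is chosen elsewhere. A formal type need not be the type of any structure. Note that $\Theta_0^\emptyset$ has one element.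

\begin{lemma}\label{lem:decide}
There is an algorithm which, given a sentence $\varphi$ of $L(Q_1)$ of quantifier rank at most $n$ and $\theta\in\Theta_n^\emptyset$, returns a truth value that equals the truth value of $\varphi$ in $M$ whenever $\theta=\mathrm{tp}_n(M)$.
\end{lemma}

\begin{proof}
Express $\forall$ by $\exists$, and rename bound variables so that a quantifier lying under exactly $i$ other quantifiers binds $v_{i+1}$. For each occurrence of a subformula $\psi$ under exactly $i$ quantifiers and each $\theta\in\Theta_{n-i}^{\{v_1,\dots,v_i\}}$ define whether $\theta$ \emph{makes $\psi$ true}: for atomic $\psi$ if $\theta$ says $\psi$; for Boolean combinations by truth tables; for $\exists v_{i+1}\psi'$ if some $\tau$ with $\theta^*(\tau)\ge1$ makes $\psi'$ true; for $Q_1v_{i+1}\psi'$ if some $\tau$ with $\theta^*(\tau)=\infty$ makes $\psi'$ true. By induction on $\psi$, the type $\mathrm{tp}_{n-i}(M,a)$ makes $\psi$ true if and only if $M\models\psi[a]$. In the quantifier steps the set of witnesses is the union of the finitely many sets $\{x:\mathrm{tp}_{n-i-1}(M,a\cup\{(v_{i+1},x)\})=\tau\}$ for which $\tau$ makes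 $\psi'$ true, and a finite union is nonempty, respectively uncountable, if and only if one of its members is.
\end{proof}

We use elementary submodels twice and recall the facts needed. For a regular cardinal $\chi>\aleph_1$, let $H(\chi)$ be the set of all sets whose transitive closure has size less than $\chi$. The structure $(H(\chi),\in)$ satisfies ZFC without the power set axiom, contains all subsets of its elements, and computes countability of its elements correctly; every set lies in $H(\chi)$ for large $\chi$. By the L\"owenheim--Skolem theorem every infinite $A\subseteq H(\chi)$ is contained in an elementary submodel $M\prec H(\chi)$ with $|M|=|A|$. Let $M\prec H(\chi)$. Every set definable in $H(\chi)$ from parameters in $M$ belongs to $M$; this covers the hereditarily finite sets, among which we count variables and formal types. A nonempty $X\in M$ meets $M$. A countable $X\in M$ is a subset of $M$, since for $X\neq\emptyset$ some surjection $\omega\to X$ lies in $M$ and $\omega\subseteq M$.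

\begin{lemma}\label{lem:reflect}
Let $T$ be an $L$-structure and $\omega_1\cup\{T\}\subseteq M\prec H(\chi)$. Then $\mathrm{tp}_k(T\cap M,a)=\mathrm{tp}_k(T,a)$ for all $k\le n$ and all $a:D\to T\cap M$.
\end{lemma}

\begin{proof}
Induction on $k$; for $k=0$ note that $T\cap M$ is a substructure. In the step let $X=\{x\in T:\mathrm{tp}_k(T,a\cup\{(v,x)\})=\tau\}$. It is definable from $T,a,\tau\in M$, so $X\in M$, and by the induction hypothesis $X\cap M$ is the corresponding set for $T\cap M$. If $X$ is empty or countable, so is $X\cap M$. If $X\ne\emptyset$, then $X\cap M\ne\emptyset$. If $X$ is uncountable, some injection $\omega_1\to X$ lies in $M$, and it maps $\omega_1\subseteq M$ into $X\cap M$. Hence $\|X\cap M\|=\|X\|$.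
\end{proof}

Put $\Theta=\Theta_n^\emptyset(L_0)$ and, for $k<n$, $\Theta^\bullet_k=\Theta_k^{\{v_{n-k}\}}(L_0)$, the set of \emph{one-point types of level $k$}. For $\sigma\in\Theta$ and $\eta\in\Theta_k^\bullet$ let
\[
\sigma(\eta)=(\sigma|(k+1))^*(\eta);
\]
if $\sigma=\mathrm{tp}_n(T)$, this is $\|\{x\in T:\mathrm{tp}_k(T,x)=\eta\}\|$. A \emph{claim} of $\sigma$ of level $k<n$ is a pair $(\tau,m)$ with $\tau\in\Theta_k^\bullet$, $m\in\{1,\infty\}$ and $\sigma(\tau)\ge m$; it reads ``$\tau$ occurs'' or ``$\tau$ occurs uncountably often''. Let $\mathrm{Cl}(\sigma)$ be the finite set of claims of $\sigma$, and let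
\[
S_{\mathrm{real}}=\{\mathrm{tp}_n(T):T\text{ an }L_0\text{-tree}\}.
\]

\begin{corollary}\label{cor:small}
Every $\sigma\in S_{\mathrm{real}}$ is the type of an $L_0$-tree of size at most $\aleph_1$.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:reflect} with $|M|=\aleph_1$. The root of $T$ is definable from $T$, so it lies in $M$, and a subset of a well-founded tree that contains the root is a rooted well-founded tree.
\end{proof}

\section{Trees with stubs}\label{sec:stubs}

A \emph{stubbed tree} is a rooted well-founded tree $P=I\sqcup Z$ in which all elements of $Z$ are maximal, together with a labeling $\lambda:Z\to\Theta$ and subsets $U_i\subseteq I$. Elements of $I=I(P)$ are \emph{internal}, elements of $Z=Z(P)$ are \emph{stubs}. An $L_0$-tree is a stubbed tree with $Z=\emptyset$. A stub $z$ stands for a tree of type $\lambda(z)$ that has not been specified and, since labels are formal, may not exist. We define the type that $P$ would have if its stubs kept their promises. A variable may be placed at an internal node or somewhere in the imaginary tree above a stub; in the second case we record only the type of the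 variables placed there.

\begin{definition}\label{def:config}
A \emph{configuration of level $k$} on $P$ is a triple $c=(D,a,\xi)$ with $D\subseteq\{v_1,\dots,v_{n-k}\}$, $a:D\to P$, and $\xi_z\in\Theta_k^{D_z}(L_0)$ for each $z\in Z$, where $D_z=a^{-1}(z)$ and $\xi_z=\lambda(z)|k$ if $D_z=\emptyset$. For $c$ of level $k+1$, the configuration $c^-$ of level $k$ has $\xi_z^-$ in place of $\xi_z$. With $v=v_{n-k}$, the \emph{moves} from $c$ are
\begin{itemize}
\item the nodes $y\in I$, of weight $1$; here $c\cdot y$ is $c^-$ extended by $a(v)=y$;
\item the pairs $(z,\eta)$ with $z\in Z$, $\eta\in\Theta_k^{D_z\cup\{v\}}(L_0)$, of weight $\xi_z^*(\eta)$; here $c\cdot(z,\eta)$ is $c^-$ extended by $a(v)=z$, with component $\eta$ at $z$.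
\end{itemize}
The \emph{value} $E_k(P,c)\in\Theta_k^D(L_0)$ is defined by recursion on $k$. The table $E_0(P,c)$ agrees with $\xi_z$ on atomic formulas all of whose variables lie in one $D_z$, and gives every other atomic formula the truth value it has in $P$ under $a$. Further,
\[
E_{k+1}(P,c)=\Bigl(E_k(P,c^-),\ \tau\mapsto\sum\bigl\{\mathrm{wt}(\mu):\mu\text{ a move from }c,\ E_k(P,c\cdot\mu)=\tau\bigr\}\Bigr),
\]
where $\mathrm{wt}(\mu)$ is the weight of $\mu$ and the sum is indexed by the moves.
\end{definition}

If $Z=\emptyset$, then $E_k(P,c)=\mathrm{tp}_k(P,a)$. Let $E_k(P)$ be the value at the configuration of level $k$ with $D=\emptyset$; then $E_k(P)=E_n(P)|k$. For $k<n$, the moves from the empty configuration of level $k+1$ are called \emph{first moves of level $k$}: the $y\in I$, of weight $1$, and the $(z,\eta)$ with $\eta\in\Theta_k^\bullet$, of weight $\lambda(z)(\eta)$. The value after a first move $\mu$ is written $E_k(P;\mu)$, that is, $E_k(P;y)$ or $E_k(P;z,\eta)$. By definition, for $\tau\in\Theta_k^\bullet$,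
\begin{equation}\label{eq:first}
E_n(P)(\tau)=\sum_{y\in I:\;E_k(P;y)=\tau}1\;+\sum_{(z,\eta):\;E_k(P;z,\eta)=\tau}\lambda(z)(\eta).
\end{equation}
For $n=1$ we have $E_0(P;z,\eta)=\eta$, and \eqref{eq:first} is the formula of Section~\ref{sec:one}. For the tree $\{z\}$ consisting of one stub, $E_k(\{z\},c)=\xi_z$: this holds for $k=0$, and in the step the only move leading to $\tau$ is $(z,\tau)$, of weight $\xi_z^*(\tau)$. In particular $E_n(\{z\})=\lambda(z)$ and $E_k(\{z\};z,\eta)=\eta$.

Given stubbed trees $Q_z$ for $z\in Z$, let $P[Q]$ be obtained by replacing each stub $z$ by $Q_z$: its domain is $I\sqcup\bigsqcup_zQ_z$; the orders on $I$ and on each $Q_z$ are kept; $y\in I$ is below $x\in Q_z$ if and only if $y<z$ in $P$; and there are no other relations. The predecessors of $x\in Q_z$ are those of $z$ in $P$ followed by those of $x$ in $Q_z$, so $P[Q]$ is a stubbed tree, with the stubs of the $Q_z$ as stubs. In notation such as $P[z:=Q]$, every stub not mentioned is replaced by itself, as a one-stub tree. The substitution is \emph{$j$-faithful} ($j\le n$) if $E_j(Q_z)=\lambda(z)|j$ for all $z$, and \emph{faithful} if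 it is $n$-faithful. For stubs replaced by themselves the condition always holds.

\begin{lemma}[Substitution]\label{lem:subst}
Let $P[Q]$ be $j$-faithful and $k\le j$. Let $c=(D,a,\xi)$ be a configuration of level $k$ on $P[Q]$, let $c_z$ be its restriction to $Q_z$, and let $\bar c=(D,\bar a,\bar\xi)$ be given by $\bar a(w)=a(w)$ if $a(w)\in I(P)$, $\bar a(w)=z$ if $a(w)\in Q_z$, and $\bar\xi_z=E_k(Q_z,c_z)$. Then $\bar c$ is a configuration on $P$ and $E_k(P[Q],c)=E_k(P,\bar c)$.
\end{lemma}

\begin{proof}
If no variable is placed in $Q_z$, then $\bar\xi_z=E_k(Q_z)=\lambda(z)|k$; so $\bar c$ is a configuration, and this is the only use of faithfulness. We use induction on $k$. Let $k=0$. On variables placed in one $Q_z$ both tables agree with $E_0(Q_z,c_z)=\bar\xi_z$, and on variables placed in $I(P)$ both agree with $P$. If $a(w)\in I(P)$ and $a(w')\in Q_z$, both tables make $w<w'$ true if and only if $a(w)<z$, and make $w'<w$ and $w=w'$ false, because $z$ is maximal in $P$. Variables placed in $Q_z$ and $Q_{z'}$ with $z\ne z'$ are distinct and incomparable in both tables, because distinct maximal elements are incomparable.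

Let $c$ have level $k+1\le j$. Since $E_{k+1}(Q_z,c_z)^-=E_k(Q_z,c_z^-)$, we have $\overline{c^-}=\bar c^{\,-}$, so the first components agree by induction. The moves from $c$ are the $y\in I(P)$, with $\overline{c\cdot y}=\bar c\cdot y$, and, for each $z$, the moves $\mu$ from $c_z$ in $Q_z$, with the same weight as there and with $\overline{c\cdot\mu}=\bar c\cdot(z,\eta)$ for $\eta=E_k(Q_z,c_z\cdot\mu)$. Group the latter moves by $(z,\eta)$. By induction all moves in the group $(z,\eta)$ lead to the value $E_k(P,\bar c\cdot(z,\eta))$, and their weights sum to $E_{k+1}(Q_z,c_z)^*(\eta)=\bar\xi_z^{\,*}(\eta)$, the weight of the move $(z,\eta)$ from $\bar c$. By Lemma~\ref{lem:assoc} the second components agree.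
\end{proof}

We shall only use the cases of no variable and of one variable.

\begin{corollary}\label{cor:subst}
Let $P[Q]$ be $j$-faithful. Then $E_j(P[Q])=E_j(P)$, and for $k\le j$ with $k<n$:
\begin{enumerate}
\item[(a)] $E_k(P[Q];y)=E_k(P;y)$ for $y\in I(P)$;
\item[(b)] $E_k(P[Q];\mu)=E_k(P;z,E_k(Q_z;\mu))$ for every first move $\mu$ of level $k$ in $Q_z$;
\item[(c)] $E_k(P[Q];z,\eta)=E_k(P;z,\eta)$ if $z$ is replaced by itself.
\end{enumerate}
\end{corollary}

Values have to be computed from finite data. Let $L^+$ be the finite language with $<$ and unary predicates $I$, $U_1,\dots,U_\ell$, $Z_\zeta$ ($\zeta\in\Theta$). A stubbed tree is an $L^+$-structure, $Z_\zeta$ being the set of stubs labeled $\zeta$. We write $\mathrm{tp}^+_k$ for types in $L^+$; for $\pi\in\Theta_n^\emptyset(L^+)$ and $\eta\in\Theta_k^{\{v_{n-k}\}}(L^+)$ we put $\pi(\eta)=(\pi|(k+1))^*(\eta)$ as before.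

\begin{lemma}[Evaluation]\label{lem:eval}
There is an algorithm which, for every stubbed tree $P$ and configuration $c=(D,a,\xi)$ of level $k$, computes $E_k(P,c)$ from the \emph{data} of $c$: the type $\mathrm{tp}_k^+(P,a)$ and the family $(\xi_{a(w)})$ indexed by the $w\in D$ with $a(w)\in Z$. In particular $E_n(P)$ is computed from $\mathrm{tp}^+_n(P)$, $E_k(P;y)$ from $\mathrm{tp}^+_k(P,y)$, and $E_k(P;z,\eta)$ from $\mathrm{tp}^+_k(P,z)$ and $\eta$.
\end{lemma}

\begin{proof}
Recursion on $k$. The table $\mathrm{tp}_0^+(P,a)$ shows which variables are placed at stubs, which at the same stub, and the truth values of atomic formulas in $P$; with the $\xi_{a(w)}$ this gives $E_0(P,c)$. Let $c$ have level $k+1$, $v=v_{n-k}$, $g=\mathrm{tp}^+_{k+1}(P,a)^*$. The data of $c^-$ are $\mathrm{tp}^+_{k+1}(P,a)^-$ and the $\xi_{a(w)}^-$, so the first component is computed by recursion. For $x\in P$ let $\tau'(x)=\mathrm{tp}_k^+(P,a\cup\{(v,x)\})$. The second component is the sum of the following finitely many contributions, by Lemma~\ref{lem:assoc}.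
\begin{itemize}
\item For each $\tau'$ with $g(\tau')\ge1$ that says $I(v)$: the moves $y$ with $\tau'(y)=\tau'$ have total weight $g(\tau')$, and the data of $c\cdot y$ are $\tau'$ and the $\xi^-_{a(w)}$.
\item For each $\tau'$ with $g(\tau')\ge1$ that says $Z_\zeta(v)$ and says $v=w$ for no $w\in D$, and each $\eta\in\Theta_k^\bullet$: for a stub $z$ with $\tau'(z)=\tau'$ we have $D_z=\emptyset$ and $\xi_z=\zeta|(k+1)$, so $(z,\eta)$ has weight $\zeta(\eta)$. These moves have total weight $g(\tau')\cdot\zeta(\eta)$, and the data of $c\cdot(z,\eta)$ are $\tau'$, $\eta$ and the $\xi^-_{a(w)}$.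
\item For each class of variables placed at one stub $z$, with representative $w$, and each $\eta\in\Theta_k^{D_z\cup\{v\}}$: the type $\tau'(z)$ is the unique $\tau'$ with $g(\tau')\ge1$ that says $v=w$. The move $(z,\eta)$ has weight $\xi_z^*(\eta)$, and the data of $c\cdot(z,\eta)$ are $\tau'(z)$, $\eta$, and the $\xi^-_{a(w')}$ with $a(w')\ne z$.
\end{itemize}
In each case the value to which the weight contributes is computed from the data by recursion.
\end{proof}

\section{Assembling a tree from pieces}\label{sec:assembly}

Example~\ref{ex:postpone} shows that the equation $E_n(P)=\sigma$ does not make the claims of $\sigma$ come true. The following notion says that $P$ itself takes care of a claim, or reduces it to claims of the weaker kind $m=1$.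

\begin{definition}\label{def:fulfill}
Let $\tau\in\Theta_k^\bullet$. A stubbed tree $P$ \emph{fulfills} $(\tau,1)$ if $E_k(P;y)=\tau$ for some $y\in I$. It \emph{fulfills} $(\tau,\infty)$ if $E_k(P;y)=\tau$ for uncountably many $y\in I$, or if for uncountably many stubs $z$ there is $\eta$ with $\lambda(z)(\eta)\ge1$ and $E_k(P;z,\eta)=\tau$.
\end{definition}

\begin{lemma}[Passing a claim]\label{lem:pass}
Let $E_n(P)=\sigma$, and let $(\tau,m)\in\mathrm{Cl}(\sigma)$ be a claim of level $k$ not fulfilled by $P$. Then there are a stub $z$ and $\eta\in\Theta^\bullet_k$ with $(\eta,m)\in\mathrm{Cl}(\lambda(z))$ and $E_k(P;z,\eta)=\tau$.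
\end{lemma}

\begin{proof}
For $m=1$ the first sum in \eqref{eq:first} is $0$, so some term of the second is at least $1$. For $m=\infty$, only countably many $y$, and countably many stubs with finitely many $\eta$ each, give nonzero terms in \eqref{eq:first}; since the total is $\infty$, some term $\lambda(z)(\eta)$ is $\infty$.
\end{proof}

\begin{lemma}[Assembly]\label{lem:assembly}
Let $S\subseteq\Theta$. Suppose that for every $\sigma\in S$ we have $\mathrm{Cl}(\sigma)\ne\emptyset$, and for every $\kappa\in\mathrm{Cl}(\sigma)$ there is a stubbed tree $P_{\sigma,\kappa}$ with internal root and labels in $S$ that has $E_n(P_{\sigma,\kappa})=\sigma$ and fulfills $\kappa$. Then $S\subseteq S_{\mathrm{real}}$.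
\end{lemma}

The condition $\mathrm{Cl}(\sigma)\ne\emptyset$ excludes the formal type all of whose weights are $0$, which satisfies the other condition vacuously and is not the type of a nonempty structure. The internal root guarantees that each stub turns into an actual node.

\begin{proof}
Let $\hat\sigma\in S$. We build a tree in $\omega$ rounds. A claim that is not fulfilled passes to a claim of a stub, and it may look different there; a priority list at each stub ensures that it moves forward with every passage.

\emph{Construction.} We define stubbed trees $T_0,T_1,\dots$ with labels in $S$. The stubs of $T_d$ are the \emph{junctions of depth $d$}, and each junction $r$ gets a list $q(r)$ that enumerates $\mathrm{Cl}(\lambda(r))$ without repetition, in positions $0,1,2,\dots$. Let $T_0$ be one stub $r_0$ labeled $\hat\sigma$, with any list. For a junction $r$ of depth $d$ let $P_r$ be a new copy of $P_{\lambda(r),\kappa}$, where $\kappa$ is entry $0$ of $q(r)$, with its root identified with $r$, and let $T_{d+1}=T_d[P_r:r\in Z(T_d)]$. For each claim of $\lambda(r)$ not fulfilled by $P_r$ choose a stub $z$ of $P_r$ and a claim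 of $\lambda(z)$ as in Lemma~\ref{lem:pass}, and say that the claim \emph{passes} to that claim at $z$. The list $q(z)$ begins with the claims to which claims at $r$ pass, in the order given by $q(r)$ and keeping first occurrences only; the other claims of $\lambda(z)$ follow. Let $i_1<i_2<\cdots$ be the positions in $q(r)$ of the claims passing to $z$. Entry $0$ is fulfilled, so $i_1\ge1$ and $i_h\ge h$, while the claim at $i_h$ passes to a position at most $h-1$. Thus \emph{a claim always passes to a strictly smaller position}.

Let $T=\bigcup_dI(T_d)=\bigcup_rI(P_r)$. A node of $I(T_d)$ has the same predecessors in $T$ as in $T_d$, so $T$ is an $L_0$-tree with root $r_0$. Every junction is a node of $T$, and $T_{\ge r}=P_r[T_{\ge z}:z\in Z(P_r)]$. For $x\ge r$, the \emph{depth of $x$ over $r$} is the difference of the depths of $r'$ and $r$, where $x\in I(P_{r'})$.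

\emph{Verification.} We show $\mathrm{tp}_j(T_{\ge r})=\lambda(r)|j$ for all junctions $r$ by induction on $j\le n$; for $r=r_0$, $j=n$ this gives $\mathrm{tp}_n(T)=\hat\sigma$. For $j=0$ there is only one type. Assume the statement for $j=k<n$. Then the substitution $P_r[T_{\ge z}]$ is $k$-faithful, and with $\tau_r(x)=\mathrm{tp}_k(T_{\ge r},x)$ Corollary~\ref{cor:subst} gives
\begin{equation}\label{eq:assembly}
\tau_r(y)=E_k(P_r;y)\ \ (y\in I(P_r)),\qquad \tau_r(x)=E_k(P_r;z,\tau_z(x))\ \ (x\ge z\in Z(P_r)).
\end{equation}
We have to show $\|\{x\ge r:\tau_r(x)=\tau\}\|=\lambda(r)(\tau)$ for $\tau\in\Theta_k^\bullet$. We use \eqref{eq:first} for $P_r$, whose left side is $\lambda(r)(\tau)$. Each of the four inductions below runs over all junctions at once.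

\emph{What occurs is claimed.} First, $\lambda(r)(\tau_r(x))\ge1$ for $x\ge r$, by induction on the depth of $x$ over $r$. At depth $0$ the node $x$ contributes $1$ to \eqref{eq:first}. Otherwise $x\ge z\in Z(P_r)$, by induction $\lambda(z)(\tau_z(x))\ge1$, and the move $(z,\tau_z(x))$ contributes this weight to $\tau_r(x)$ by \eqref{eq:assembly}. Second, suppose uncountably many $x\ge r$ have $\tau_r(x)=\tau$. There are countably many depths, so uncountably many such $x$ have the same depth $d$ over $r$; we show $\lambda(r)(\tau)=\infty$ by induction on $d$. For $d=0$ the first sum in \eqref{eq:first} is $\infty$. Let $d>0$. If these $x$ lie above uncountably many stubs, the second sum has uncountably many nonzero terms by the first part. Otherwise uncountably many of them lie above one stub $z$ and have the same $\eta=\tau_z(x)$; they have depth $d-1$ over $z$, so $\lambda(z)(\eta)=\infty$, and this is a term of the second sum.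

\emph{What is claimed occurs.} Call a claim $(\tau,m)$ of $\lambda(r)$ of level $k$ \emph{true at $r$} if $\|\{x\ge r:\tau_r(x)=\tau\}\|\ge m$. If it passes to a claim $(\eta,m)$ that is true at $z$, then it is true at $r$, since $\tau_z(x)=\eta$ implies $\tau_r(x)=E_k(P_r;z,\eta)=\tau$. By induction on the position in $q(r)$, it therefore suffices to show that claims fulfilled by $P_r$ are true at $r$. For $m=1$ this holds by the first equation of \eqref{eq:assembly}; so all claims with $m=1$ are true. For $m=\infty$, if uncountably many $y\in I(P_r)$ have $E_k(P_r;y)=\tau$, use the same equation. If uncountably many stubs $z$ have $\eta_z$ with $\lambda(z)(\eta_z)\ge1$ and $E_k(P_r;z,\eta_z)=\tau$, then $(\eta_z,1)$ is true at $z$; choose $x_z\ge z$ with $\tau_z(x_z)=\eta_z$. These are uncountably many distinct nodes with $\tau_r(x_z)=\tau$.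
\end{proof}

\section{Segments and caterpillars}\label{sec:segments}

To turn Lemma~\ref{lem:assembly} into an algorithm we need a class of pieces whose $L^+$-types can be computed. We take pieces whose internal nodes form a chain. They can be cut and concatenated like words.

\begin{definition}\label{def:segment}
A \emph{segment} is an $L^+$-structure $W$, possibly empty, such that $<$ is a strict partial order, $W=I\sqcup\bigsqcup_\zeta Z_\zeta$, $U_i\subseteq I$, the set $I$ is well-ordered by $<$, and $\mathrm{pred}(y)$ is an initial segment of $I$ for every $y\in W$. Elements of $Z_\zeta$ are stubs labeled $\zeta$, and $\langle\zeta\rangle$ is the segment consisting of one such stub. A \emph{caterpillar} is a segment that has a least element and in which this element lies in $I$. For segments $W_\alpha$ ($\alpha<\gamma$), the \emph{sum} $\sum_{\alpha<\gamma}W_\alpha$ is the disjoint union in which $x<y$ if and only if $x<y$ in some $W_\alpha$, or $x\in I(W_\alpha)$, $y\in W_\beta$ and $\alpha<\beta$.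
\end{definition}

A sum of segments is a segment: the predecessors of $y\in W_\beta$ are $\bigcup_{\alpha<\beta}I(W_\alpha)$ followed by those in $W_\beta$. Sums are associative. Caterpillars and the $\langle\zeta\rangle$ are stubbed trees; if $W$ is a caterpillar and $V$ a segment, then $W+V$ is a caterpillar. Two identities will be used: $\langle\zeta\rangle+\langle\zeta'\rangle=\langle\zeta'\rangle+\langle\zeta\rangle$, both sides being two incomparable stubs; and, if $W$ is a caterpillar, $Q$ is both a segment and a stubbed tree, and $\ast$ denotes the last stub of $W+\langle\zeta\rangle$, then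
\begin{equation}\label{eq:last}
(W+\langle\zeta\rangle)[\ast:=Q]=W+Q,
\end{equation}
since on both sides the elements of $Q$ lie above exactly the elements of $I(W)$ in $W$ and below no element of $W$.

For disjoint $D_1,D_2\subseteq\{v_1,\dots,v_{n-k}\}$ and $\theta_i\in\Theta_k^{D_i}(L^+)$ define $\theta_1\oplus\theta_2\in\Theta_k^{D_1\cup D_2}(L^+)$. For $k=0$ keep both tables and, for $w\in D_1$, $w'\in D_2$, make $w=w'$, $w'=w$ and $w'<w$ false, and make $w<w'$ true if and only if $\theta_1$ says $I(w)$. At level $k+1$ let $(\theta_1\oplus\theta_2)^-=\theta_1^-\oplus\theta_2^-$ and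
\[
(\theta_1\oplus\theta_2)^*(\tau)=\sum_{\eta:\ \eta\oplus\theta_2^-=\tau}\theta_1^*(\eta)+\sum_{\eta:\ \theta_1^-\oplus\eta=\tau}\theta_2^*(\eta).
\]
The operation $\oplus$ is computable, and $(\theta_1\oplus\theta_2)|j=(\theta_1|j)\oplus(\theta_2|j)$.

\begin{lemma}\label{lem:plus}
For segments $W_1,W_2$ and $a_i:D_i\to W_i$ we have
\[
\mathrm{tp}^+_k(W_1+W_2,a_1\cup a_2)=\mathrm{tp}^+_k(W_1,a_1)\oplus\mathrm{tp}_k^+(W_2,a_2).
\]
Hence $\oplus$ is associative on types realized in segments.
\end{lemma}

\begin{proof}
Induction on $k$. For $k=0$: $x\in W_1$ is below $y\in W_2$ if and only if $x\in I$, and never above or equal to it. In the step, a new point $x\in W_1$ with $\mathrm{tp}_k^+(W_1,a_1\cup\{(v,x)\})=\eta$ yields the type $\eta\oplus\mathrm{tp}^+_k(W_2,a_2)$ by induction, and the set of such $x$ has weight $\mathrm{tp}^+_{k+1}(W_1,a_1)^*(\eta)$; this is the first sum. Points $x\in W_2$ give the second sum in the same way, and Lemma~\ref{lem:assoc} adds them up.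
\end{proof}

\begin{corollary}\label{cor:cat}
Let $W$ be a caterpillar, $V$ a segment, $t$ a stub of $V$, $k<n$, $\eta\in\Theta_k^\bullet$. Then $E_k(W+V;t,\eta)$ is computable from $\mathrm{tp}_k^+(W)$, $\mathrm{tp}^+_k(V,t)$ and $\eta$; in particular it depends only on these.
\end{corollary}

\begin{proof}
Combine Lemmas~\ref{lem:plus} and~\ref{lem:eval}.
\end{proof}

Infinite sums are needed only when they are homogeneous. For $e\in\Theta_n^\emptyset(L^+)$ and $\Omega\in\{\omega,\omega_1\}$ define $\pi_k\in\Theta_k^\emptyset(L^+)$ by recursion: $\pi_0$ is the unique table, $\pi_{k+1}^-=\pi_k$, and, with $\eta$ ranging over $\Theta_k^{\{v_{n-k}\}}(L^+)$,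
\[
\pi_{k+1}^*(\tau)=\sum_{\eta\oplus\pi_k=\tau}e(\eta)\ \ \text{if }\Omega=\omega,\qquad
\pi_{k+1}^*(\tau)=\sum_{\eta\oplus\pi_k=\tau}e(\eta)+\sum_{(e|k\,\oplus\,\eta)\oplus\pi_k=\tau}\infty\cdot e(\eta)\ \ \text{if }\Omega=\omega_1.
\]
Put $e^\Omega=\pi_n$; it is computable from $e$.

\begin{lemma}[Homogeneous sums]\label{lem:hom}
Let $\Omega\in\{\omega,\omega_1\}$, let $V_\nu$ \textup{(}$\nu<\Omega$\textup{)} be segments, $W_{[\alpha,\beta)}=\sum_{\alpha\le\nu<\beta}V_\nu$, and let $J\subseteq\Omega$ be unbounded with $\mathrm{tp}^+_n(W_{[\alpha,\beta)})=e$ for all $\alpha<\beta$ in $J$. Then $\mathrm{tp}_n^+(W_{[\alpha,\Omega)})=e^\Omega$ for all $\alpha\in J$. In particular, if $e\oplus e=e$ and $\mathrm{tp}_n^+(V_i)=e$ for all $i<\omega$, then $\mathrm{tp}_n^+(\sum_{i<\omega}V_i)=e^\omega$.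
\end{lemma}

\begin{proof}
We show $\mathrm{tp}_k^+(W_{[\alpha,\Omega)})=\pi_k$ for all $\alpha\in J$ by induction on $k$. Assume this for $k<n$, let $\alpha\in J$, and write $\delta^+$ for the least element of $J$ above $\delta$. The \emph{type} of a point $x$ means $\mathrm{tp}^+_k(W_{[\alpha,\Omega)},x)$. If $x\in W_{[\alpha,\beta)}$ with $\alpha<\beta\in J$, then by Lemma~\ref{lem:plus} and induction
\begin{equation}\label{eq:hom}
x\text{ has type }\eta\oplus\pi_k,\text{ where }\eta=\mathrm{tp}_k^+(W_{[\alpha,\beta)},x),
\end{equation}
and the set of points of $W_{[\alpha,\beta)}$ with a given $\eta$ has weight $e(\eta)$. Let $m(\tau)=\sum_{\eta\oplus\pi_k=\tau}e(\eta)$. By \eqref{eq:hom}, $m(\tau)$ is the weight of the set of points of type $\tau$ in $W_{[\alpha,\beta)}$, for each $\beta\in J$ above $\alpha$. These sets increase with $\beta$ and exhaust the points of type $\tau$. So $\tau$ occurs if and only if $m(\tau)\ge1$. If $\Omega=\omega$ the union is countable, so it is uncountable if and only if $m(\tau)=\infty$, and the step is complete.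

Let $\Omega=\omega_1$. A point $x\in W_{[\delta,\beta)}$ with $\alpha<\delta<\beta$ and $\delta,\beta\in J$ has type $e|k\oplus\eta'\oplus\pi_k$, where $\eta'=\mathrm{tp}_k^+(W_{[\delta,\beta)},x)$ and $e(\eta')\ge1$. If $\tau=e|k\oplus\eta'\oplus\pi_k$ with $e(\eta')\ge1$, then each of the $\aleph_1$ disjoint parts $W_{[\delta,\delta^+)}$, $\alpha<\delta\in J$, contains a point of type $\tau$, so $\tau$ occurs uncountably often. If $\tau$ is not of this form, it does not occur in any $W_{[\alpha^+,\beta)}$, so all its occurrences lie in $W_{[\alpha,\alpha^+)}$ and their weight is $m(\tau)$. Both cases agree with the definition of $\pi^*_{k+1}(\tau)$.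

For the last sentence take $J=\omega$ and use Lemma~\ref{lem:plus}.
\end{proof}

We recall the combinatorial facts used next. Ramsey's theorem: if the pairs $i<j<\omega$ are colored with finitely many colors, there is an infinite set all of whose pairs have the same color. A \emph{club} is a closed unbounded subset of $\omega_1$, and a set is \emph{stationary} if it meets every club. The intersection of two clubs is a club; hence the intersection of a stationary set with a club is stationary, and if a finite union is stationary, then so is one of its members. Stationary sets are unbounded. The limit points of an unbounded set form a club, and for a function $g$ from a subset of $\omega_1$ to $\omega_1$ the set of $\delta$ with $g(\alpha)<\delta$ for all $\alpha<\delta$ in the domain is a club. A limit ordinal below $\omega_2$ has cofinality $\omega$ or $\omega_1$.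

\begin{lemma}\label{lem:words}
Given $S\subseteq\Theta$, one can compute the sets of types $\mathrm{tp}^+_n(W)$ of
\textup{(i)} nonempty segments, \textup{(ii)} caterpillars, \textup{(iii)} nonempty segments with $I=\emptyset$, in each case of size at most $\aleph_1$ and with labels in $S$.
\end{lemma}

\begin{proof}
\emph{Segments are words.} A \emph{letter} is a one-element segment: one of the $2^\ell$ internal letters or a $\langle\zeta\rangle$. A \emph{word} of length $\gamma$ is a sum of $\gamma$ letters. Let $W$ be a nonempty segment of size at most $\aleph_1$, and let $\mathrm{ht}(x)$ be the order type of $\mathrm{pred}(x)$. At most one internal element has a given height. Well-order $W$ by height, and among elements of equal height put the stubs first, in some well-order, and the internal element last. The length $\gamma$ of this well-order satisfies $1\le\gamma<\omega_2$. For $x\in I$ and $y\ne x$: $x<y$ if and only if $\mathrm{ht}(x)<\mathrm{ht}(y)$, because $\mathrm{pred}(y)$ is the initial segment of $I$ of length $\mathrm{ht}(y)$ and $x$ is the element of $I$ in position $\mathrm{ht}(x)$; and $\mathrm{ht}(x)<\mathrm{ht}(y)$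 if and only if $x$ precedes $y$, because $x$ comes last in its height. So $W$ is the word spelled by this well-order.

It therefore suffices to compute, for a set $\mathcal A$ of letters, the set $\mathcal W$ of types of words over $\mathcal A$ of length $\gamma$ with $1\le\gamma<\omega_2$. For (i) take the internal letters and the $\langle\zeta\rangle$ with $\zeta\in S$; for (iii) only the latter. A caterpillar is an internal letter, or an internal letter plus a nonempty segment, so (ii) follows from (i) by Lemma~\ref{lem:plus}.

Let $\mathcal C$ be the smallest set that contains the types of the letters of $\mathcal A$ and is closed under $\oplus$, under $e\mapsto e^\omega$ for $e=e\oplus e$, and under $e\mapsto e^{\omega_1}$ for $e=e\oplus e=e^\omega$. It is a subset of the finite set $\Theta_n^\emptyset(L^+)$ generated by computable operations, so it is computable. We show $\mathcal C=\mathcal W$.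

\emph{$\mathcal C\subseteq\mathcal W$.} We check that $\mathcal W$ is closed under the three operations; sums of $2$, $\omega$ or $\omega_1$ words of length below $\omega_2$ have length below $\omega_2$. For $\oplus$ use Lemma~\ref{lem:plus}, and for $e^\omega$ take $\omega$ copies of a word of type $e$. Let $V$ be a word of type $e=e\oplus e=e^\omega$. The sum of $\delta$ copies of $V$ has type $e$ for $1\le\delta<\omega_1$, by induction on $\delta$: successor steps use $e\oplus e=e$; for limit $\delta$ choose $0=\delta_0<\delta_1<\cdots$ with supremum $\delta$, note that each interval $[\delta_i,\delta_{i+1})$ has order type below $\delta$, and get the type $e^\omega=e$ from Lemma~\ref{lem:hom}. So the sum of $\omega_1$ copies of $V$ satisfies the hypothesis of Lemma~\ref{lem:hom} with $J=\omega_1$ and has type $e^{\omega_1}$. This is where the side condition $e=e^\omega$ is needed: it controls the countable limit stages.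

\emph{$\mathcal W\subseteq\mathcal C$.} Induction on the length $\gamma$. We write $[\alpha,\beta)$ for the subword at these positions; for $\alpha<\beta<\gamma$ its length is below $\gamma$, so its type is in $\mathcal C$. The case $\gamma=1$ is the definition, and a word of successor length is a shorter word plus a letter.

Let $\gamma$ have cofinality $\omega$. Ramsey's theorem, applied to a cofinal sequence, gives $0<\gamma_0<\gamma_1<\cdots$ with supremum $\gamma$ such that all $[\gamma_i,\gamma_j)$, $i<j$, have the same type $e\in\mathcal C$. Then $e\oplus e=e$, and the word has type $\mathrm{tp}_n^+([0,\gamma_0))\oplus e^\omega\in\mathcal C$.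

Let $\gamma$ have cofinality $\omega_1$. We need a set $J\subseteq\omega_1$ that is homogeneous as in Lemma~\ref{lem:hom} and, to obtain $e=e^\omega$, contains one of its limit points; a stationary homogeneous set does this. Let $(\gamma_\alpha)_{\alpha<\omega_1}$ be increasing, continuous and cofinal in $\gamma$ with $\gamma_0=0$, and for $\alpha<\beta$ let $f(\alpha,\beta)\in\mathcal C$ be the type of $[\gamma_\alpha,\gamma_\beta)$. Put $\alpha\sim\beta$ if $f(\alpha,\nu)=f(\beta,\nu)$ for some $\nu>\alpha,\beta$. Then the equation holds for all $\nu'>\nu$ too, since $f(\alpha,\nu')=f(\alpha,\nu)\oplus f(\nu,\nu')$ and likewise for $\beta$; so $\sim$ is an equivalence relation. If $\alpha_1,\dots,\alpha_h$ are pairwise inequivalent and $\nu$ is above them, the values $f(\alpha_i,\nu)$ are distinct; so there are finitely many classes, and some class $J_0$ is stationary. Fix $\alpha_0\in J_0$, and for $\alpha\in J_0$ choose $g(\alpha)>\alpha,\alpha_0$ with $f(\alpha,\nu)=f(\alpha_0,\nu)$ for all $\nu\ge g(\alpha)$. For some $e\in\mathcal C$ the set $J_1=\{\nu\in J_0:\nu>\alpha_0,\ f(\alpha_0,\nu)=e\}$ is stationary. Let $J$ be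 the set of $\delta\in J_1$ with $g(\alpha)<\delta$ for all $\alpha\in J_0$ below $\delta$; it is stationary. For $\alpha<\beta$ in $J$ we have $g(\alpha)<\beta$, so $f(\alpha,\beta)=f(\alpha_0,\beta)=e$; three elements of $J$ give $e\oplus e=e$. Some $\delta\in J$ is a limit point of $J$. Take $\delta_0<\delta_1<\cdots$ in $J$ with supremum $\delta$. By continuity $[\gamma_{\delta_0},\gamma_\delta)$ is the sum of the $[\gamma_{\delta_i},\gamma_{\delta_{i+1}})$, so $e=f(\delta_0,\delta)=e^\omega$, and $e^{\omega_1}\in\mathcal C$. Again by continuity the word is the sum of the $V_\nu=[\gamma_\nu,\gamma_{\nu+1})$, $\nu<\omega_1$. As $\min J>\alpha_0\ge0$, Lemma~\ref{lem:hom} shows that its type is $f(0,\min J)\oplus e^{\omega_1}\in\mathcal C$.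
\end{proof}

\section{Paths, forks and good sets}\label{sec:good}

Caterpillars arise by cutting a tree along a path. Let $T$ be an $L_0$-tree and $\lambda(x)=\mathrm{tp}_n(T_{\ge x})\in S_{\mathrm{real}}$ for $x\in T$. For a path $b$ let $P(T,b)$ have the internal nodes $b$ and, as stubs, the minimal elements $z$ of $T\setminus b$, labeled $\lambda(z)$, with the order of $T$ and the $U_i\cap b$. For such $z$ the set $\mathrm{pred}(z)$ is a downward closed subset of $b$, so $P(T,b)$ is a caterpillar.

\begin{lemma}\label{lem:cut}
We have $E_n(P(T,b))=\mathrm{tp}_n(T)$. For $k<n$, $y\in b$, and $x\ge z$ with $z$ a stub of $P(T,b)$,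
\[
\mathrm{tp}_k(T,y)=E_k(P(T,b);y),\qquad \mathrm{tp}_k(T,x)=E_k\bigl(P(T,b);z,\mathrm{tp}_k(T_{\ge z},x)\bigr).
\]
Every $x\in T\setminus b$ satisfies $x\ge z$ for exactly one stub $z$.
\end{lemma}

\begin{proof}
For $x\notin b$ the well-ordered set $\{u\le x\}\setminus b$ has a least element $z$, which is a stub; two stubs below $x$ are comparable, hence equal. If $x\ge z$, $x'\ge z'$ and $x\le x'$, then $z,z'\le x'$, so $z=z'$. No $x\ge z$ is below a node of $b$, since $b$ is downward closed. If $y\in b$ and $y<x$, then $y$ and $z$ are comparable and $y\not\ge z$, so $y<z$. Hence $T=P(T,b)[T_{\ge z}:z\text{ a stub}]$. This substitution is faithful, and Corollary~\ref{cor:subst} applies.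
\end{proof}

The lemma applies to each tree $T_{\ge s}$, with the same $\lambda$. For $s<s'$ let $[s,s')=\{u:s\le u<s'\}$, a path of $T_{\ge s}$. The node $s'$ is a stub of $P(T_{\ge s},[s,s'))$ lying above all internal nodes. Let $W(s,s')$ be the caterpillar obtained by deleting it; thus
\begin{equation}\label{eq:W}
W(s,s')+\langle\lambda(s')\rangle=P(T_{\ge s},[s,s')),\quad\text{with last stub }s'.
\end{equation}

\begin{lemma}\label{lem:split}
Let $s<s'$, let $b$ be a path of $T_{\ge s}$ with $s'\in b$, and $b'=b\cap T_{\ge s'}$. Then $P(T_{\ge s},b)=W(s,s')+P(T_{\ge s'},b')$. Consequently $W(s,s'')=W(s,s')+W(s',s'')$ for $s<s'<s''$.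
\end{lemma}

\begin{proof}
We show that the elements of the left side that are $\ge s'$ are those of $P(T_{\ge s'},b')$ and the others are those of $W(s,s')$. For internal nodes this holds because $b=[s,s')\sqcup b'$. A node $z\ge s$ is a stub of the left side if and only if $z\notin b$ and $[s,z)\subseteq b$. For $z\ge s'$ this means $z\notin b'$ and $[s',z)\subseteq b'$, that is, $z$ is a stub of $P(T_{\ge s'},b')$. For $z\not\ge s'$, neither $z$ nor a node below $z$ is in $b'$, so the condition means $z\notin[s,s')$ and $[s,z)\subseteq[s,s')$, that is, $z$ is a stub of $P(T_{\ge s},[s,s'))$. The only stub of $P(T_{\ge s},[s,s'))$ that is $\ge s'$ is $s'$, since $z>s'$ gives $s'\in[s,z)$. So the stubs $z\not\ge s'$ of the left side are the stubs of $W(s,s')$. For the order let $x\in W(s,s')$ and $y\in P(T_{\ge s'},b')$. Then $y\not<x$, as $x\not\ge s'$. If $x$ is internal, $x<s'\le y$. If $x$ is a stub, it is maximal in the left side, so $x\not<y$. This is the order of the sum. For the last statement take $b=[s,s'')$ and delete $s''$ on both sides.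
\end{proof}

By Lemma~\ref{lem:cut}, a claim $(\tau,1)$ of a realized type is fulfilled by the caterpillar of a path ending in a point of type $\tau$. For claims $(\tau,\infty)$ caterpillars are not enough.

\begin{remark}\label{rem:notenough}
Let $n\ge4$, $\ell=0$, and $\sigma=\mathrm{tp}_n(T_{\mathcal Y})$ for the tree (c) of the introduction. Since $T_{\mathcal Y}$ is uncountable, $\sigma$ has a claim $(\tau,\infty)$. Let $P$ be a caterpillar with labels in $S_{\mathrm{real}}$ and $E_n(P)=\sigma$. Replacing the stubs by trees of the right types gives a tree of type $\sigma$. By Lemma~\ref{lem:decide} it satisfies, like $T_{\mathcal Y}$, the first-order sentences ``no three nodes have the same predecessors'' (rank $4$) and ``every node that has a predecessor but no immediate predecessor is maximal'' (rank $3$). So $I(P)$ has order type at most $\omega+1$, and at most two stubs sit over each initial segment of $I(P)$. Thus $P$ is countable and fulfills no claim $(\tau,\infty)$.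
\end{remark}

The second alternative in the next definition describes, by finitely many segments, a situation in which the pattern of Example~\ref{ex:perfect} can be built. We write $\ast$ for the last stub of a sum $W+\langle\zeta\rangle$.

\begin{definition}\label{def:good}
A set $S\subseteq\Theta$ is \emph{good} if for every $\sigma\in S$ we have $\mathrm{Cl}(\sigma)\ne\emptyset$ and every claim $(\tau,m)\in\mathrm{Cl}(\sigma)$, of level $k$ say, satisfies (A) or (B).
\begin{enumerate}
\item[(A)] Some caterpillar $P$ of size at most $\aleph_1$ with labels in $S$ has $E_n(P)=\sigma$ and fulfills $(\tau,m)$.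
\item[(B)] $m=\infty$, and there are $\sigma_0\in S$, $\zeta_0,\zeta_1\in\Theta$, and segments $B,A,C_0,C_1,\Phi$ of size at most $\aleph_1$ with labels in $S$, where $B$ and $A$ are caterpillars, each $C_i$ is empty or a caterpillar, and $\Phi$ is nonempty and consists of stubs only, such that, with
\[
F=A+\langle\zeta_0\rangle+\langle\zeta_1\rangle,\quad G_0=A+\langle\zeta_1\rangle+C_0,\quad G_1=A+\langle\zeta_0\rangle+C_1,\quad K=\sum_{i<\omega}G_0,
\]
the following hold.
\begin{enumerate}
\item[(B1)] $E_n(B+\langle\sigma_0\rangle)=\sigma$.
\item[(B2)] $E_n(F)=\sigma_0$ and $E_n(C_i+\langle\sigma_0\rangle)=\zeta_i$ for $i=0,1$.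
\item[(B3)] $\mathrm{tp}_n^+(G_0)=\mathrm{tp}_n^+(G_1)=e$ for some $e$ with $e\oplus e=e$.
\item[(B4)] $\sigma_0\bigl(E_j(K+\Phi;t,\eta)\bigr)=\infty$ for all $j<n$, $t\in\Phi$ and $\eta\in\Theta_j^\bullet$ with $\lambda(t)(\eta)\ge1$.
\item[(B5)] $E_k\bigl(B+\langle\sigma_0\rangle;\ast,E_k(K+\Phi;t,\eta)\bigr)=\tau$ for some $t\in\Phi$ and $\eta\in\Theta_k^\bullet$ with $\lambda(t)(\eta)\ge1$.
\end{enumerate}
\end{enumerate}
\end{definition}

Here $F,G_0,G_1,K,K+\Phi$ are caterpillars because $A$ is one, and $C_i+\langle\sigma_0\rangle$ is a caterpillar or a one-stub tree. Condition (B) reads as follows; see Figure~\ref{fig:fork}. The base $B$ leads from a node of type $\sigma$ to a node of type $\sigma_0$. Above the latter, the trunk $A$ leads to a fork, and the arms $C_0,C_1$ lead from the fork to two incomparable nodes of type $\sigma_0$ again. The two routes $G_0,G_1$ have the same idempotent type, so all infinite sequences of choices at the forks produce branches that look like $K$. The set $\Phi$ is what may be put on top of such a branch. By (B4) a top contributes only what $\sigma_0$ declares uncountable, and by (B5) it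 contributes $\tau$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[very thick] (0,0)--(0,1.5);
\draw (0,1.5)--(-0.7,2.1) (0,1.5)--(0.7,2.1);
\draw[fill=white] (-0.7,2.1) circle (0.09) node[above] {$\zeta_0$} (0.7,2.1) circle (0.09) node[above] {$\zeta_1$};
\node[left] at (0,0.75) {$A$}; \node at (0,-0.5) {$F$};
\draw[very thick] (4,0)--(4,1.5)--(3.1,3);
\draw (4,1.5)--(4.7,2.1);
\draw[fill=white] (3.1,3) circle (0.09) node[above] {$\sigma_0$} (4.7,2.1) circle (0.09) node[above] {$\zeta_1$};
\node[left] at (4,0.75) {$A$}; \node[left] at (3.5,2.2) {$C_0$}; \node at (4,-0.5) {$G_0+\langle\sigma_0\rangle$};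
\draw[very thick] (8.5,0)--(8.5,1.2)--(7.5,2.4) (8.5,1.2)--(9.5,2.4)--(9.5,3.4)--(8.6,4.5) (9.5,3.4)--(10.4,4.5);
\draw[fill=white] (7.5,2.4) circle (0.09) node[above] {$y_0$} (8.6,4.5) circle (0.09) node[above] {$y_1$} (10.4,4.5) circle (0.09) node[above] {$y_2$};
\node[left] at (8.5,0.6) {$A$}; \node[left] at (7.95,1.7) {$C_0$}; \node[right] at (9.05,1.7) {$C_1$};
\node[right] at (9.5,2.9) {$A$}; \node[left] at (9.0,3.85) {$C_0$}; \node[right] at (10.0,3.85) {$C_1$};
\node at (8.5,-0.5) {$Y$};
\end{tikzpicture}
\caption{Thick lines are chains of internal nodes and circles are stubs; the stubs belonging to $A$, $C_0$, $C_1$ are not drawn. Left: the fork $F$, a trunk $A$ with two stubs on top. Middle: the route through the arm $C_0$, which leaves the other stub of the fork aside. Right: two forks with arms, the second placed at the end of the arm $C_1$ of the first; the stubs $y_0,y_1,y_2$ are labeled $\sigma_0$.}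
\label{fig:fork}
\end{figure}

\begin{proposition}\label{prop:decide}
Goodness of $S$ is decidable, uniformly in $n$, $\ell$, $S$.
\end{proposition}

\begin{proof}
We show that (A) is decided by $\pi=\mathrm{tp}^+_n(P)$, and (B1)--(B5) by $\sigma_0,\zeta_0,\zeta_1$ and the types $\mathrm{tp}^+_n$ of $B,A,C_0,C_1,\Phi$. The available types are listed by Lemma~\ref{lem:words}, with the type of the empty segment as a further possibility for $C_i$; so goodness is decided by a finite search.

For (A), $E_n(P)$ is computed from $\pi$ by Lemma~\ref{lem:eval}. Let $\tau'$ range over the finitely many types in $\Theta_k^{\{v\}}(L^+)$, $v=v_{n-k}$, with $\pi(\tau')\ge1$; these are the types $\mathrm{tp}_k^+(P,x)$, $x\in P$. Then $P$ fulfills $(\tau,1)$ if and only if Lemma~\ref{lem:eval} returns $\tau$ for some $\tau'$ that says $I(v)$. It fulfills $(\tau,\infty)$ if and only if this happens for such a $\tau'$ with $\pi(\tau')=\infty$, or there are $\tau'$ with $\pi(\tau')=\infty$ that says $Z_\zeta(v)$ and $\eta$ with $\zeta(\eta)\ge1$ such that Lemma~\ref{lem:eval} returns $\tau$ for $\tau',\eta$; here we use that among uncountably many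 nodes uncountably many share $\tau'$ and $\eta$.

For (B1)--(B3), the types of the finite sums are computed by Lemma~\ref{lem:plus}, and their values $E_n$ by Lemma~\ref{lem:eval}. If (B3) holds, $\mathrm{tp}_n^+(K)=e^\omega$ by Lemma~\ref{lem:hom}. The types $\mathrm{tp}_j^+(\Phi,t)$, $t\in\Phi$, are those of level $j$ to which $\mathrm{tp}^+_n(\Phi)$ gives nonzero weight, and each says $Z_{\lambda(t)}(v_{n-j})$, so it shows the label. Corollary~\ref{cor:cat} computes the values in (B4) and (B5).
\end{proof}

\section{The realized types form a good set}\label{sec:complete}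

\begin{proposition}\label{prop:complete}
$S_{\mathrm{real}}$ is good.
\end{proposition}

\begin{proof}
Let $\sigma=\mathrm{tp}_n(T)$, where by Corollary~\ref{cor:small} we may take $|T|\le\aleph_1$. All segments below are cut out of $T$, so they have size at most $\aleph_1$ and labels $\lambda(z)\in S_{\mathrm{real}}$. Let $r$ be the root. Then $(\mathrm{tp}_0(T,r),1)\in\mathrm{Cl}(\sigma)$. Let $(\tau,m)$ be a claim of $\sigma$ of level $k$ and $X=\{x\in T:\mathrm{tp}_k(T,x)=\tau\}$.

If $m=1$, pick $x\in X$. By Lemma~\ref{lem:cut}, $P(T,\{u:u\le x\})$ witnesses (A). Now let $m=\infty$, so that $X$ is uncountable. Say that a node $z$ \emph{meets} $X$ if $T_{\ge z}\cap X\ne\emptyset$.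

\medskip\noindent\emph{Case 1: for some path $b$, the set $X\cap b$ is uncountable or uncountably many stubs of $P(T,b)$ meet $X$.} By Lemma~\ref{lem:cut}, $E_n(P(T,b))=\sigma$, the nodes $y\in X\cap b$ have value $\tau$, and for a stub $z\le x\in X$ the type $\eta=\mathrm{tp}_k(T_{\ge z},x)$ has $\lambda(z)(\eta)\ge1$ and $E_k(P(T,b);z,\eta)=\tau$. So (A) holds.

\medskip\noindent\emph{Case 2: for every path $b$, the set $X\cap b$ is countable and only countably many stubs of $P(T,b)$ meet $X$.} We prove (B). We need a branch with a top $\Phi$ above which every one-point type is an uncountable one, and a fork that repeats the types along this branch. Both come from a countable elementary submodel: a point outside it can only belong to uncountable sets of the submodel, and a branch outside it cannot be isolated by types.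

Let $N\prec H(\chi)$ be countable with $T,X\in N$. Fix $x\in X\setminus N$ and let
\[
b=\{u\in T:u\le u'\text{ for some }u'\in N\cap T\text{ with }u'\le x\}.
\]
This is a path, since $r\in N$ and all its elements are $\le x$; and $x\notin b$, since $x\le u'\le x$ would give $x=u'\in N$.

\medskip\noindent\emph{Step 1: no path $d\in N$ contains $b$.} Suppose $b\subseteq d\in N$. The set $X\cap d$ and the set of stubs of $P(T,d)$ that meet $X$ belong to $N$ and are countable by the case assumption, so they are subsets of $N$. Hence $x\notin d$, and the stub $z\le x$ of $P(T,d)$ lies in $N$. Then $z\in b\subseteq d$, which contradicts $z\notin d$. Applying this to $d=\{u:u\le s\}$ we obtain: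
\begin{equation}\label{eq:nobound}
\text{no }s\in T\cap N\text{ is an upper bound of }b.
\end{equation}

\noindent\emph{Step 2: a homogeneous sequence.} The countable chain $N\cap\{u:u\le x\}$ is cofinal in $b$, contains $r$, and has no maximum by \eqref{eq:nobound}. Choose $r<s_0<s_1<\cdots$ in it, cofinal in $b$. Color the pair $i<j$ by $(\mathrm{tp}_n^+(W(s_i,s_j)),\lambda(s_i))$. By Ramsey's theorem we may assume that $\mathrm{tp}_n^+(W(s_i,s_j))=e$ for all $i<j$ and $\lambda(s_i)=\sigma_0$ for all $i$. Lemmas~\ref{lem:split} and~\ref{lem:plus} give $e\oplus e=e$. Put $s=s_0\in N$ and $B=W(r,s)$. By \eqref{eq:W}, $B+\langle\sigma_0\rangle=P(T,\mathrm{pred}(s))$ with last stub $s$, and Lemma~\ref{lem:cut} gives (B1).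

\medskip\noindent\emph{Step 3: the fork.} The set $R=\{u>s:\mathrm{tp}_n^+(W(s,u))=e,\ \lambda(u)=\sigma_0\}$ is definable from $T,s,e,\sigma_0$, so $R\in N$, and it contains $s_1,s_2,\dots$. If $R$ were a chain, its downward closure would be a path in $N$ containing $b$, against Step~1. So there are incomparable $x_0,x_1\in R$. Let $d=\{u:u\le x_0,\ u\le x_1\}$, a path containing $s$ but neither $x_0$ nor $x_1$, and let $z_i=\min(\{u\le x_i\}\setminus d)$. Then $\mathrm{pred}(z_i)\subseteq d$ by minimality; conversely each $u\in d$ is comparable with $z_i$, and $u\ge z_i$ would put $z_i$ into $d$. So $\mathrm{pred}(z_0)=\mathrm{pred}(z_1)=d$. Also $z_0\ne z_1$, since a common value would lie in $d$. Put $\zeta_i=\lambda(z_i)$ and $d_s=d\cap T_{\ge s}=[s,z_0)=[s,z_1)$.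

The nodes $z_0,z_1$ are stubs of $P(T_{\ge s},d_s)$ lying above all internal nodes. Let $A$ be the caterpillar obtained by deleting both. Then $F=P(T_{\ge s},d_s)$, so $E_n(F)=\lambda(s)=\sigma_0$ by Lemma~\ref{lem:cut}. Let $C_i=W(z_i,x_i)$ if $z_i<x_i$ and $C_i=\emptyset$ if $z_i=x_i$. In the first case $C_i+\langle\sigma_0\rangle=P(T_{\ge z_i},[z_i,x_i))$ by \eqref{eq:W} and $\lambda(x_i)=\sigma_0$, so its value is $\zeta_i$ by Lemma~\ref{lem:cut}; in the second case $\zeta_i=\sigma_0=E_n(\langle\sigma_0\rangle)$. This is (B2). Next, $W(s,z_i)$ is $P(T_{\ge s},d_s)$ with $z_i$ deleted, that is, $A+\langle\zeta_{1-i}\rangle$. Hence $G_i=W(s,z_i)+C_i=W(s,x_i)$, by Lemma~\ref{lem:split} if $z_i<x_i$ and directly if $z_i=x_i$. Since $x_i\in R$, we get $\mathrm{tp}_n^+(G_i)=e$, which is (B3).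

\medskip\noindent\emph{Step 4: the top.} Let $\Phi$ be the set of $t\in T$ with $\mathrm{pred}(t)=b$, as stubs labeled by $\lambda$. It contains $t_0=\min(\{u\le x\}\setminus b)$, by the argument given for $z_i$. Let $K'=\sum_{i<\omega}W(s_i,s_{i+1})$ and $P'=P(T_{\ge s},b\cap T_{\ge s})$. We claim that $P'=K'+\Phi$. By Lemma~\ref{lem:split}, for each $j\ge1$,
\begin{equation}\label{eq:unfold}
P'=W(s_0,s_1)+\dots+W(s_{j-1},s_j)+P(T_{\ge s_j},b\cap T_{\ge s_j}).
\end{equation}
So each element of $P'$ lies in exactly one $W(s_i,s_{i+1})$ or is above all $s_j$. An element of the second kind is not in $b$, as each $u\in b$ is below some $s_j$; so it is a stub $t$ with $b\subseteq\mathrm{pred}(t)\subseteq b$, that is, $t\in\Phi$. Conversely, every $t\in\Phi$ is a minimal element outside $b$ and is above all $s_j$. For $u\in W(s_i,s_{i+1})$ and $u'$ in a later summand or in $\Phi$, \eqref{eq:unfold} with $j=i+1$ shows that $u'\not<u$, and that $u<u'$ if and only if $u$ is internal. Elements of $\Phi$ are stubs of $P'$, hence pairwise incomparable. This proves the claim.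

By Lemma~\ref{lem:hom}, $\mathrm{tp}_n^+(K')=e^\omega=\mathrm{tp}_n^+(K)$. So Corollary~\ref{cor:cat} and Lemma~\ref{lem:cut} for $T_{\ge s}$ give, for $j<n$, $t\in\Phi$ and $u\ge t$,
\begin{equation}\label{eq:top}
E_j\bigl(K+\Phi;t,\mathrm{tp}_j(T_{\ge t},u)\bigr)=E_j\bigl(P';t,\mathrm{tp}_j(T_{\ge t},u)\bigr)=\mathrm{tp}_j(T_{\ge s},u).
\end{equation}
For (B4) let $\lambda(t)(\eta)\ge1$ with $\eta\in\Theta^\bullet_j$. Some $u\ge t$ has $\mathrm{tp}_j(T_{\ge t},u)=\eta$; let $\tau'=\mathrm{tp}_j(T_{\ge s},u)$. The set $X'=\{u'\ge s:\mathrm{tp}_j(T_{\ge s},u')=\tau'\}$ belongs to $N$. If it were countable, then $u\in X'\subseteq N$; but $u\ge t$ is an upper bound of $b$, against \eqref{eq:nobound}. So $\sigma_0(\tau')=\lambda(s)(\tau')=\|X'\|=\infty$, and \eqref{eq:top} gives (B4). For (B5) let $t=t_0$ and $\eta=\mathrm{tp}_k(T_{\ge t_0},x)$; then $\lambda(t_0)(\eta)\ge1$. By \eqref{eq:top}, $E_k(K+\Phi;t_0,\eta)=\mathrm{tp}_k(T_{\ge s},x)$, and Lemma~\ref{lem:cut} for $T$ and the path $\mathrm{pred}(s)$ gives $E_k(B+\langle\sigma_0\rangle;\ast,\mathrm{tp}_k(T_{\ge s},x))=\mathrm{tp}_k(T,x)=\tau$.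
\end{proof}

\section{Good sets are realized}\label{sec:sound}

In the tree $T$ of Case~2 the tops of other branches may differ from $\Phi$, or be missing. We do not reconstruct $T$; we build a new piece in which $\aleph_1$ branches carry the same top, and show that it has the same value. The construction is that of Example~\ref{ex:perfect}.

Let $\sigma_0\in\Theta$. Let $Y$ be a stubbed tree with internal root and three distinct stubs $y_0,y_1,y_2$ labeled $\sigma_0$, let $\Phi$ be a nonempty set with a labeling $\lambda:\Phi\to\Theta$, and fix $\mathcal Y\subseteq2^\omega$ of size $\aleph_1$.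
\begin{itemize}
\item For $\beta\in2^\omega$, take copies $Y^{(i)}$, $i<\omega$, substitute $Y^{(i+1)}$ for $y^{(i)}_{\beta(i)}$ for all $i$, and add the elements of $\Phi$ as stubs lying above exactly the nodes that are below the root of some $Y^{(i)}$. The result is $Y_\beta$.
\item Take copies $Y^u$ with roots $r_u$, $u\in2^{<\omega}$, substitute $Y^{u0},Y^{u1}$ for $y_0^u,y_1^u$ for all $u$, and add, for $\beta\in\mathcal Y$ and $t\in\Phi$, a stub $(\beta,t)$ labeled $\lambda(t)$ lying above exactly the nodes that are below some $r_{\beta|i}$. The result is $H$.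
\end{itemize}
Both are stubbed trees: a node of a copy of $Y$ has a finite sum of well-orders as predecessors, and a top stub an $\omega$-sum.

\begin{lemma}[Perfect pieces]\label{lem:perfect}
Assume
\begin{enumerate}
\item[(P1)] $E_n(Y)=\sigma_0$;
\item[(P2)] $E_k(Y;y_0,\eta)=E_k(Y;y_1,\eta)=E_k(Y;y_2,\eta)$ for all $k<n$, $\eta\in\Theta_k^\bullet$;
\item[(P3)] $\sigma_0(E_k(Y_\beta;t,\eta))=\infty$ for all $k<n$, $\beta\in2^\omega$, $t\in\Phi$, $\eta\in\Theta_k^\bullet$ with $\lambda(t)(\eta)\ge1$.
\end{enumerate}
Then $E_n(H)=\sigma_0$, and $E_k(H;(\beta,t),\eta)=E_k(Y_\beta;t,\eta)$ for all $k<n$, $\beta\in\mathcal Y$, $t\in\Phi$, $\eta\in\Theta_k^\bullet$.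
\end{lemma}

Condition (P3) is used only for the upper bound in the proof, and (P2) and the stub $y_2$ only for the lower bound; the two variations in Example~\ref{ex:perfect} show each bound failing.

\begin{proof}
Let $H_u=H_{\ge r_u}$. It can be seen in two ways.
\begin{enumerate}
\item[(a)] $H_u=Y[y_0:=H_{u0},\,y_1:=H_{u1}]$, identifying $Y$ with $Y^u$.
\item[(b)] If $\beta=u^\frown\beta'\in\mathcal Y$, then $H_u$ arises from $Y_{\beta'}$, with $t$ renamed $(\beta,t)$, by substituting $H_{u'}$ for $y^{(i)}_{1-\beta'(i)}$ for all $i$, where $u'$ is $u$ followed by $\beta'|i$ and $1-\beta'(i)$.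
\end{enumerate}
In both cases trees $H_{u'}$ replace stubs labeled $\sigma_0$. We show $E_j(H_u)=\sigma_0|j$ for all $u$ by induction on $j$; the case $j=0$ is trivial. Assume it for $j=k<n$. Then the substitutions (a) and (b) are $k$-faithful. ``Move'' means first move of level $k$. We must show that $h_u(\tau)=E_{k+1}(H_u)^*(\tau)$, the sum of the weights of the moves of $H_u$ with value $\tau$, equals $\sigma_0(\tau)$. By (P1) and \eqref{eq:first},
\begin{equation}\label{eq:Y}
\sigma_0(\tau)=\sum\{\mathrm{wt}(\mu):\mu\text{ a move of }Y,\ E_k(Y;\mu)=\tau\}.
\end{equation}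
The moves of $Y$ that are not at $y_0,y_1$ are moves of $H_u$ with the same weight and, by Corollary~\ref{cor:subst}(a),(c), the same value; we say they \emph{belong to $u$}. Every move of $H_u$ belongs to some $u'\supseteq u$ or is a \emph{top move} $((\beta,t),\eta)$.

\emph{Upper bound $h_u(\tau)\le\sigma_0(\tau)$.} (i) If $\mu$ belongs to $u'\supseteq u$, then $\sigma_0(E_k(H_u;\mu))\ge\mathrm{wt}(\mu)$, by induction on $|u'|-|u|$. For $u'=u$ this is \eqref{eq:Y}. Otherwise $\mu$ is a move of some $H_{ui}$; let $\tau'=E_k(H_{ui};\mu)$. By induction $\sigma_0(\tau')\ge\mathrm{wt}(\mu)$. The move $(y_i,\tau')$ of $Y$ has weight $\sigma_0(\tau')$ and, by Corollary~\ref{cor:subst}(b), value $E_k(H_u;\mu)$; apply \eqref{eq:Y}.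
(ii) If uncountably many moves of nonzero weight belonging to one $u'\supseteq u$ have value $\tau$ in $H_u$, then $\sigma_0(\tau)=\infty$, by the same induction. For $u'=u$ this is \eqref{eq:Y}. Otherwise uncountably many of these moves have the same value $\tau'$ in $H_{ui}$, so $\sigma_0(\tau')=\infty$, and $(y_i,\tau')$ is a move of $Y$ of weight $\infty$ and value $\tau$.
(iii) If a top move $((\beta,t),\eta)$ of nonzero weight has value $\tau$ in $H_u$, then $\tau=E_k(Y_{\beta'};t,\eta)$ by (b) and Corollary~\ref{cor:subst}(c), so $\sigma_0(\tau)=\infty$ by (P3).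
Now fix $\tau$. If a top move of nonzero weight has value $\tau$, we are done by (iii). Otherwise, if $h_u(\tau)\ge1$, then $\sigma_0(\tau)\ge1$ by (i); and if $h_u(\tau)=\infty$, then either one move has weight $\infty$ and (i) applies, or uncountably many moves have nonzero weight, uncountably many of them belong to one of the countably many $u'$, and (ii) applies.

\emph{Lower bound $h_u(\tau)\ge\sigma_0(\tau)$.} For $i<2$ the move $(y_i,\eta)$ of $Y$ has the same weight $\sigma_0(\eta)$ as $(y_2,\eta)$ and, by (P2), the same value. There are finitely many moves at $y_0,y_1$. Deleting from a sum of weights finitely many terms, each equal to a term that remains, does not change the sum: a nonzero term, an infinite term, or uncountably many nonzero terms remain if present before. So \eqref{eq:Y} holds with the sum restricted to the moves belonging to $u$, and these are counted in $h_u(\tau)$.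

This completes the induction, and $u=\emptyset$ gives $E_n(H)=\sigma_0$. Now (b) is faithful, and Corollary~\ref{cor:subst}(c) with $u=\emptyset$ gives the second statement.
\end{proof}

\begin{proposition}\label{prop:sound}
If $S$ is good, then $S\subseteq S_{\mathrm{real}}$.
\end{proposition}

\begin{proof}
We provide the pieces required by Lemma~\ref{lem:assembly}. Let $\sigma\in S$, and let $(\tau,m)\in\mathrm{Cl}(\sigma)$ have level $k$. In case (A) take $P$. In case (B), one fork gives two stubs labeled $\sigma_0$ and Lemma~\ref{lem:perfect} needs three, so we stack two forks; idempotence of $e$ makes the longer routes look like the shorter one.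

Let $z_0,z_1$ be the stubs of $F$ labeled $\zeta_0,\zeta_1$ above $A$, let $\widehat C_i=C_i+\langle\sigma_0\rangle$ with last stub $s_i$, and put
\[
F'=F[z_0:=\widehat C_0,\ z_1:=\widehat C_1],\qquad Y=F'[s_1:=F'].
\]
Let $y_0$ be the stub $s_0$ of the outer copy of $F'$, and $y_1,y_2$ the stubs $s_0,s_1$ of the inner copy (Figure~\ref{fig:fork}). The root of $Y$ is internal, and its labels are those of $A,C_0,C_1$ and $\sigma_0$, all in $S$; the labels $\zeta_i$ have disappeared. By (B2) both substitutions are faithful, so $E_n(F')=E_n(Y)=\sigma_0$ by Corollary~\ref{cor:subst}. This is (P1).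

\emph{(P2).} Writing $F=A+\langle\zeta_{1-i}\rangle+\langle\zeta_i\rangle$ and using \eqref{eq:last}, we get $F[z_i:=\widehat C_i]=G_i+\langle\sigma_0\rangle$ with last stub $s_i$. Hence $E_n(G_i+\langle\sigma_0\rangle)=E_n(F)=\sigma_0$ and
\begin{equation}\label{eq:routes}
F'=(G_0+\langle\sigma_0\rangle)[z_1:=\widehat C_1]=(G_1+\langle\sigma_0\rangle)[z_0:=\widehat C_0].
\end{equation}
Fix $j<n$. By Corollary~\ref{cor:cat} there is a map $\varepsilon:\Theta_j^\bullet\to\Theta_j^\bullet$ with $E_j(W+\langle\sigma_0\rangle;\ast,\eta)=\varepsilon(\eta)$ for every caterpillar $W$ with $\mathrm{tp}^+_n(W)=e$. By (B3), \eqref{eq:routes} and Corollary~\ref{cor:subst}(c), $E_j(F';s_0,\eta)=E_j(F';s_1,\eta)=\varepsilon(\eta)$. By \eqref{eq:last}, the faithful substitution of $G_0+\langle\sigma_0\rangle$ for the last stub of $G_0+\langle\sigma_0\rangle$ gives $G_0+G_0+\langle\sigma_0\rangle$, and $G_0+G_0$ has type $e\oplus e=e$; so Corollary~\ref{cor:subst}(b) gives $\varepsilon(\eta)=\varepsilon(\varepsilon(\eta))$. Apply Corollary~\ref{cor:subst} to $Y=F'[s_1:=F']$: part (c) gives $E_j(Y;y_0,\eta)=\varepsilon(\eta)$, and part (b) gives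 $E_j(Y;y_i,\eta)=E_j(F';s_1,\varepsilon(\eta))=\varepsilon(\varepsilon(\eta))=\varepsilon(\eta)$ for $i=1,2$.

\emph{(P3).} We write $Y$ along the routes to $y_0$ and to $y_1$. Let $G^0=G_0$ and $G^1=G_1+G_0$; both have type $e$. By \eqref{eq:routes} and \eqref{eq:last},
\[
Y=(G^0+\langle\sigma_0\rangle)\bigl[z_1:=\widehat C_1[s_1:=F']\bigr],\qquad
Y=(G^1+\langle\sigma_0\rangle)\bigl[z_0:=\widehat C_0,\ z_1:=\widehat C_1\bigr],
\]
with last stub $y_0$ in the first equation and $y_1$ in the second, where $z_0$ is the stub left aside in $G_1$ (outer fork) and $z_1$ the one left aside in $G_0$ (inner fork). These substitutions are faithful, because $E_n(\widehat C_1[s_1:=F'])=E_n(\widehat C_1)=\zeta_1$ and $E_n(\widehat C_0)=\zeta_0$. The nodes of $Y$ below $y_i$ are those of $I(G^i)$. Therefore $Y_\beta$ arises from $K_\beta+\Phi$, where $K_\beta=\sum_{i<\omega}G^{\beta(i)}$, by carrying out these substitutions in every summand. By Lemma~\ref{lem:hom}, $\mathrm{tp}_n^+(K_\beta)=e^\omega=\mathrm{tp}^+_n(K)$. Corollaries~\ref{cor:subst}(c) and~\ref{cor:cat} give, for all $j<n$, $\beta\in2^\omega$, $t\in\Phi$, $\eta\in\Theta_j^\bullet$,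
\begin{equation}\label{eq:branch}
E_j(Y_\beta;t,\eta)=E_j(K_\beta+\Phi;t,\eta)=E_j(K+\Phi;t,\eta),
\end{equation}
and (P3) follows from (B4).

Let $H$ be as in Lemma~\ref{lem:perfect} and $P=(B+\langle\sigma_0\rangle)[\ast:=H]$. The root of $P$ is internal, its labels are in $S$, the substitution is faithful, and $E_n(P)=\sigma$ by (B1). Take $t,\eta$ from (B5). For each $\beta\in\mathcal Y$, Corollary~\ref{cor:subst}(b), Lemma~\ref{lem:perfect} and \eqref{eq:branch} give
\[
E_k(P;(\beta,t),\eta)=E_k\bigl(B+\langle\sigma_0\rangle;\ast,E_k(K+\Phi;t,\eta)\bigr)=\tau,
\]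
and $\lambda(t)(\eta)\ge1$. These are $\aleph_1$ stubs, so $P$ fulfills $(\tau,\infty)$.
\end{proof}

\section{The decision procedure}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Given $\varphi$, let $\psi$ be the sentence $(\exists x\exists y\;y<x)\to\varphi^\dagger$ of Lemma~\ref{lem:rooted} and let $n\ge1$ be its quantifier rank. By Propositions~\ref{prop:complete} and~\ref{prop:sound}, $S_{\mathrm{real}}$ is good and contains every good subset of $\Theta$; so it is the largest good subset, and it equals the union of all good subsets. The set $\Theta$ is finite and computable from $n$ and $\ell$, and goodness is decidable by Proposition~\ref{prop:decide}; hence $S_{\mathrm{real}}$ is computable from $n$ and $\ell$. By Lemma~\ref{lem:decide}, $\psi$ holds in all $L_0$-trees if and only if the algorithm of that lemma returns ``true'' at every $\sigma\in S_{\mathrm{real}}$. By Lemma~\ref{lem:rooted} this decides whether $\varphi$ holds in all well-founded trees with predicates $U_1,\dots,U_\ell$.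
\end{proof}

\begin{remark}\label{rem:hyp}
Well-foundedness enters the analysis in two places: a node outside a path lies above a least node outside it (Lemma~\ref{lem:cut} and the choice of $z_0,z_1,t_0$ in Section~\ref{sec:complete}), and segments are words of ordinal length (Lemma~\ref{lem:words}). The constructions preserve it because they only stack well-ordered chains finitely often or $\omega$ times. The threshold $\aleph_1$ enters as follows. Countable unions of countable sets are countable, which gives associativity of weights and the upper bounds over the countably many depths in Lemma~\ref{lem:assembly} and the countably many copies $Y^u$ in Lemma~\ref{lem:perfect}. Trees of size $\aleph_1$ suffice, so only the cofinalities $\omega$ and $\omega_1$ occur in Lemma~\ref{lem:words}. A countable elementary submodel contains all elements of its countable members but not all of the uncountable set $X$. And $2^\omega$ has at least $\aleph_1$ elements, which supplies $\mathcal Y$.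
\end{remark}

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{https://projecteuclid.org/\allowbreak ebook/\allowbreak download?\allowbreak isFullBook=false\&\allowbreak urlId=pl\%2F1235417272}

\end{thebibliography}
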